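\title{Irrational VC-density in stable graphs}

\begin{abstract}
The vc-density of a formula $\phi(\bar x;\bar y)$ in a structure $M$ is the exponent of polynomial growth of the number of atoms in the Boolean algebras generated by $n$ instances of $\phi$. We show that for every irrational $r\in(1,2)$ there is a countable graph with stable theory in which the formula $R(x_1,x_2)\wedge(y=x_1\vee y=x_2)$ has vc-density $r$. The graph is a disjoint union of finite graphs that are typical for the random graphs $G(N,N^{r-2})$, and its stability is derived from theorems of Shelah--Spencer and Baldwin--Shelah. We also show that the set of vc-densities of formulas in NIP structures is exactly $\{0\}\cup[1,\infty)$, and that every value is attained in a stable structure.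
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal F$ be a family of subsets of a nonempty set $X$. A finite subfamily $\mathcal S\subseteq\mathcal F$ cuts $X$ into cells: two points lie in the same cell when they belong to the same members of $\mathcal S$. The cells are the atoms of the Boolean algebra of subsets of $X$ generated by $\mathcal S$. The \emph{shatter function} $\pi_{\mathcal F}\colon\mathbb N\to\mathbb N$ records how finely $n$ members of $\mathcal F$ can cut $X$:
\[
\pi_{\mathcal F}(n)=\max\{\text{number of atoms of the algebra generated by }\mathcal S \;:\; \mathcal S\subseteq\mathcal F,\ |\mathcal S|\le n\}.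
\]
For infinite $\mathcal F$ one may take $|\mathcal S|=n$, since further sets only refine the cells; the condition $|\mathcal S|\le n$ makes the definition meaningful for finite $\mathcal F$ as well. Always $\pi_{\mathcal F}(n)\le 2^n$, and by the Sauer--Shelah theorem either $\pi_{\mathcal F}(n)=2^n$ for all $n$ or $\pi_{\mathcal F}$ is bounded by a polynomial. In the second case the \emph{vc-density} $\operatorname{vc}(\mathcal F)$ is the infimum of all real $r>0$ with $\pi_{\mathcal F}(n)=O(n^r)$; in the first case $\operatorname{vc}(\mathcal F)=\infty$. A finite family has bounded shatter function, hence vc-density $0$.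

Let $M$ be a first-order structure and let $\phi(\bar x;\bar y)$ be a formula whose free variables are split into $\bar x=(x_1,\dots,x_m)$ and $\bar y=(y_1,\dots,y_k)$. It defines the family
\[
\mathcal F^M_\phi=\{\phi(M^m,\bar a):\bar a\in M^k\}
\]
of subsets of $M^m$. We write $\pi^M_\phi$ for its shatter function and $\operatorname{vc}^M(\phi)$ for its vc-density. The structure $M$ is \emph{NIP} (it does not have the independence property) if $\operatorname{vc}^M(\phi)<\infty$ for every $\phi$.

Atoms are best counted through parameters. For a finite set $A\subseteq M^k$, the \emph{trace} of a point $\bar x\in M^m$ on $A$ is $\{\bar a\in A: M\models\phi(\bar x,\bar a)\}$. Two points lie in the same atom of the algebra generated by the sets $\phi(M^m,\bar a)$, $\bar a\in A$, exactly when they have the same trace. Hence $\pi^M_\phi(n)$ is the largest number of traces on a set of at most $n$ parameter tuples.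

\begin{example}\label{ex:integers}
Let $M$ be any infinite structure. The formula $x=x\wedge y=y$ defines the family $\{M\}$, of vc-density $0$. For $d\ge1$ let $\phi_d(x_1,\dots,x_d;y)$ be $y=x_1\vee\dots\vee y=x_d$. The trace of $\bar x$ on $A\subseteq M$ is $A\cap\{x_1,\dots,x_d\}$, and every subset of $A$ with at most $d$ elements occurs. So $\pi^M_{\phi_d}(n)=\sum_{i\le d}\binom ni$ and $\operatorname{vc}^M(\phi_d)=d$.
\end{example}

Here the vc-density counts free choices and behaves like a dimension. The following question is posed in \cite{VC}.

\begin{quote}
\emph{If $M$ is NIP, is it possible for $\operatorname{vc}^M(\phi)$ to be irrational?}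
\end{quote}

One might guess that it is not. A formula is a finite object, NIP constrains all formulas at once, and it is tempting to expect an exponent that is computed from finite data, such as a ratio of two integers. On the other hand, ``$\pi^M_\phi(n)\ge j$'' is a first-order sentence for each $n$ and $j$, so $\operatorname{vc}^M(\phi)$ is an invariant of the complete theory of $M$, and a complete theory is an infinite object that has room to store a real number. The question is whether NIP leaves that room. It does, and so does the stronger property of stability, which is recalled in Section~\ref{sec:ladders}. In the language of graphs, with edge relation $R$, put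
\[
\eta(x_1,x_2;y):=R(x_1,x_2)\wedge(y=x_1\vee y=x_2).
\]

\begin{theorem}\label{thm:irrational}
For every irrational $r\in(1,2)$ there is a countable graph $M=(V,R)$ with stable theory such that $\operatorname{vc}^M(\eta)=r$.
\end{theorem}

\begin{theorem}\label{thm:spectrum}
The set of all values $\operatorname{vc}^M(\phi)$, with $M$ an NIP structure and $\phi$ a formula, is exactly $\{0\}\cup[1,\infty)$. Every value is already attained in a stable structure.
\end{theorem}

The formula $\eta$ is $\phi_2$ of Example~\ref{ex:integers} restricted to edges, so its shatter function counts edges inside $n$-element sets instead of all pairs (Section~\ref{sec:edges}). We take for $M$ a disjoint union of finite graphs. Such a union is stable as soon as the finite graphs are stable in a uniform sense (Section~\ref{sec:ladders}). Random graphs on $N$ vertices with edge probability $N^{r-2}$ have the right number of edges, and for irrational $r$ the uniform stability follows from \cite{SS} and \cite{BS}; this gives Theorem~\ref{thm:irrational} (Section~\ref{sec:random}). For Theorem~\ref{thm:spectrum}, elementary arguments exclude the interval $(0,1)$ and reduce the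 rest to $(1,2)$ (Section~\ref{sec:shift}). Rational values in $(1,2)$ are reached as limits of irrational ones, and this needs a stability bound that is uniform in the exponent (Section~\ref{sec:rational}).

\section{Atoms and edges}\label{sec:edges}

Graphs are simple and undirected, and they are structures in the language $\{R\}$. A set $A$ of vertices is identified with the subgraph it induces, and $e(A)$ is the number of edges inside $A$.

The set $\eta(M^2,a)$ consists of the ordered edges that have $a$ as an endpoint. As a first case take the path $v_1v_2v_3v_4$ and $A=\{v_1,v_2,v_3\}$. A non-edge such as $(v_1,v_1)$ has trace $\emptyset$, the edges $v_1v_2$ and $v_2v_3$ have traces $\{v_1,v_2\}$ and $\{v_2,v_3\}$, and the edge $v_3v_4$, which leaves $A$, has trace $\{v_3\}$. There are four atoms, and two of them are the edges inside $A$.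

\begin{lemma}\label{lem:traces}
Let $M$ be a graph and $A\subseteq M$ finite. The number of traces of $\eta$ on $A$ is at least $e(A)$ and at most $e(A)+|A|+1$.
\end{lemma}

\begin{proof}
If $(x_1,x_2)$ is not an edge, its trace is $\emptyset$. If it is an edge, its trace is $A\cap\{x_1,x_2\}$, which is empty, a singleton, or the set of endpoints of an edge inside $A$. This gives the upper bound. Every edge $ab$ inside $A$ gives the trace $\{a,b\}$ of the point $(a,b)$, and this gives the lower bound.
\end{proof}

So $\pi^M_\eta(n)$ equals $\max\{e(A):|A|\le n\}$ up to an error of at most $n+1$. The two extreme growth rates are visible in disjoint unions of very symmetric graphs.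

\begin{example}[cliques and stars]\label{ex:count}
Let $M=\bigsqcup_kK_k$ be the disjoint union of the complete graphs. Then $\binom n2\le\pi^M_\eta(n)\le\binom n2+n+1$, so $\operatorname{vc}^M(\eta)=2$. Let $M'=\bigsqcup_kK_{1,k}$ be the disjoint union of the stars with $k$ leaves. Each edge has its own leaf, so $e(A)\le|A|$, and the star on $n$ vertices has $n-1$ edges. Thus $n-1\le\pi^{M'}_\eta(n)\le 2n+1$ and $\operatorname{vc}^{M'}(\eta)=1$. Both graphs are stable, as Example~\ref{ex:symmetric} shows.
\end{example}

To obtain an exponent $r$ between $1$ and $2$ in the same way, we want finite graphs $G_k$ of growing size with about $|G_k|^r$ edges in which no subset $A$ has more than a constant times $|A|^r$ edges. This is only half of the task. In every graph $\operatorname{vc}^M(\eta)\le2$, but NIP is a condition on all formulas, and edge counts do not control it.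

\begin{example}\label{ex:subdivision}
Let $H_k$ have vertices $b_1,\dots,b_k$, a vertex $a_S$ for each $S\subseteq\{1,\dots,k\}$, and for each pair $j\in S$ a middle vertex adjacent to $a_S$ and $b_j$ only. Let $M=\bigsqcup_kH_k$. Every edge has an endpoint that is a middle vertex, of degree $2$, so $e(A)\le2|A|$ and $\operatorname{vc}^M(\eta)\le1$. But for $\psi(x;y)=\exists z\,(R(x,z)\wedge R(z,y))$ the trace of $a_S$ on $\{b_1,\dots,b_k\}$ is $\{b_j:j\in S\}$. Hence $\pi^M_\psi(k)=2^k$ for all $k$, and $M$ is not NIP.
\end{example}

\section{Ladders and disjoint unions}\label{sec:ladders}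

Let $M$ be a set and let $\psi(\bar x;\bar y)$ be a relation between $m$-tuples and $k$-tuples of elements of $M$, for instance one defined by a formula. A \emph{$d$-ladder} for $\psi$ consists of tuples $\bar a_1,\dots,\bar a_d$ and $\bar b_1,\dots,\bar b_d$ such that
\[
\psi(\bar a_i,\bar b_j)\iff i\le j .
\]
A ladder is a finite linear order coded by $\psi$; the relation $x\le y$ on an infinite linear order has ladders of every length. Three observations are used below. First, the tuples $\bar a_i$ of a ladder are pairwise distinct, because $\bar b_i$ separates $\bar a_i$ from $\bar a_{i'}$ when $i<i'$. Second, a relation that depends only on $\bar x$ or only on $\bar y$ has no $2$-ladder, because $\psi(\bar a_2,\bar b_1)$ fails while $\psi(\bar a_2,\bar b_2)$ and $\psi(\bar a_1,\bar b_1)$ hold. Third, an equation between a coordinate of $\bar x$ and a coordinate of $\bar y$ has no $2$-ladder, because $a_1=b_1$, $a_1=b_2$ and $a_2=b_2$ force $a_2=b_1$.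

For a formula $\psi(\bar x;\bar y)$, let $\lambda_{\psi,d}$ be the sentence ``$\psi$ has no $d$-ladder''. A structure $M$ is \emph{stable} if for every formula $\psi$ and every partition of its free variables there is $d$ with $M\models\lambda_{\psi,d}$. This depends only on the theory of $M$. A complete theory $T$ is stable if its models are, that is, if for every partitioned $\psi$ there is $d$ with $\lambda_{\psi,d}\in T$.

\begin{lemma}\label{lem:nip}
A stable structure is NIP.
\end{lemma}

\begin{proof}
Suppose $\pi^M_\psi(n)=2^n$. Then there are $\bar b_1,\dots,\bar b_n$ such that every subset of $\{\bar b_1,\dots,\bar b_n\}$ is a trace. Let $\bar a_i$ have trace $\{\bar b_j:j\ge i\}$; this is an $n$-ladder. So if $\psi$ has no $n$-ladder, then $\pi^M_\psi(n)<2^n$, and $\pi^M_\psi$ is polynomially bounded by the Sauer--Shelah theorem.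
\end{proof}

We work with stability rather than NIP because the theorem that we use about random graphs provides it. The next lemma lets us check it on building blocks.

\begin{lemma}\label{lem:boolean}
For all $t,d\ge1$ there is a number $D(t,d)$ with the following property. If $\psi_1,\dots,\psi_t$ are relations between $m$-tuples and $k$-tuples of a set $M$ and none of them has a $d$-ladder, then no Boolean combination of $\psi_1,\dots,\psi_t$ has a $D(t,d)$-ladder.
\end{lemma}

\begin{proof}
Put $l=d+1$. By Ramsey's theorem there is $D$ such that every coloring of the pairs from $\{1,\dots,D\}$ with $4^t$ colors has a homogeneous set of size $2l$. Suppose that a Boolean combination $\psi$ has a $D$-ladder $(\bar a_i,\bar b_i)_{i\le D}$. Color a pair $i<j$ by the $2t$ truth values of $\psi_s(\bar a_i,\bar b_j)$ and $\psi_s(\bar a_j,\bar b_i)$, $s\le t$, and let $h_1<\dots<h_{2l}$ be homogeneous. For $i<j$, $\psi(\bar a_i,\bar b_j)$ holds and $\psi(\bar a_j,\bar b_i)$ fails. Hence there is $s$ such that $\psi_s(\bar a_{h_u},\bar b_{h_v})$ has one truth value for all $u<v$ and the opposite one for all $u>v$. To avoid the diagonal, about which we know nothing,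 put $\bar a'_i=\bar a_{h_{2i-1}}$ and $\bar b'_j=\bar b_{h_{2j}}$ for $i,j\le l$. Since $2i-1<2j$ exactly when $i\le j$, these tuples form an $l$-ladder for $\psi_s$ or for $\neg\psi_s$. The first case contradicts the hypothesis. In the second case $\psi_s(\bar a'_i,\bar b'_j)$ holds exactly when $i>j$. Put $\bar a''_i=\bar a'_{l+1-i}$ and $\bar b''_j=\bar b'_{l-j}$ for $i,j\le d$. Then $\psi_s(\bar a''_i,\bar b''_j)$ holds exactly when $l+1-i>l-j$, that is, when $i\le j$. This is a $d$-ladder for $\psi_s$, again a contradiction.
\end{proof}

To reduce a formula on a disjoint union to formulas on the summands we use Ehrenfeucht--Fra\"{\i}ss\'e games. The \emph{rank} of a formula is its depth of quantifier nesting. For graphs $G,G'$ and tuples $\bar u$ in $G$, $\bar u'$ in $G'$ of the same length, write $(G,\bar u)\equiv_m(G',\bar u')$ if the two tuples satisfy the same formulas of rank at most $m$. In the $m$-round game on $(G,\bar u)$ and $(G',\bar u')$, Spoiler picks in each round a vertex in one of the graphs and Duplicator answers with a vertex in the other. Duplicator wins if, at the end, matching $\bar u$ with $\bar u'$ and the chosen vertices round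 by round preserves equality and adjacency in both directions. Two textbook facts are needed.
\begin{enumerate}
\item[(EF1)] Up to logical equivalence there are finitely many graph formulas of rank at most $m$ with free variables in a given finite set.
\item[(EF2)] $(G,\bar u)\equiv_m(G',\bar u')$ if and only if Duplicator has a winning strategy in the $m$-round game.
\end{enumerate}

\begin{lemma}[disjoint unions]\label{lem:union}
Let $G_1,G_2,\dots$ be finite nonempty graphs. Suppose that for every partitioned graph formula $\theta$ there are $d$ and $k_0$ such that $G_k\models\lambda_{\theta,d}$ for all $k\ge k_0$. Then $M=\bigsqcup_kG_k$ is stable.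
\end{lemma}

\begin{proof}
We call the graphs $G_k$ the \emph{summands}; they need not be connected. Fix a formula $\phi(\bar x;\bar y)$ of rank $m$ and write $\bar w=\bar x\bar y=(w_1,\dots,w_l)$. For $I\subseteq\{1,\dots,l\}$ let $\bar w_I$ be the subtuple with indices in $I$. For nonempty $I$ and a graph formula $\theta(\bar w_I)$ of rank at most $m$, define a relation on $M^l$ by
\[
\chi_{I,\theta}(\bar w):\quad\text{all $w_i$ with $i\in I$ lie in one summand $C$, and } C\models\theta(\bar w_I).
\]
By (EF1) there are finitely many such relations. We do not need them to be definable in $M$, because Lemma~\ref{lem:boolean} applies to arbitrary relations.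

\emph{Claim.} If $\bar u,\bar v\in M^l$ satisfy the same relations $\chi_{I,\theta}$, then $(M,\bar u)\equiv_m(M,\bar v)$.

Taking $I=\{i,j\}$ and $\theta$ always true, we see that $u_i,u_j$ lie in one summand if and only if $v_i,v_j$ do. So $\bar u$ and $\bar v$ induce the same partition of $\{1,\dots,l\}$. For a class $I$ of this partition let $C_I$ and $C'_I$ be the summands that contain $\bar u_I$ and $\bar v_I$. Then $(C_I,\bar u_I)\equiv_m(C'_I,\bar v_I)$, and in particular $C_I\equiv_m C'_I$. Let $\mathcal T$ be a $\equiv_m$-class of summands. The bijection $C_I\mapsto C'_I$ shows that $\bar u$ and $\bar v$ meet the same finite number of members of $\mathcal T$, so the members not met by $\bar u$ and those not met by $\bar v$ form sets of equal cardinality. Therefore $C_I\mapsto C'_I$ extends to a permutation $\sigma$ of the set of summands with $C\equiv_m\sigma(C)$ for all $C$. By (EF2), Duplicator has a winning strategy in the $m$-round game on $(C_I,\bar u_I)$ and $(C'_I,\bar v_I)$ for each $I$, and on $C$ and $\sigma(C)$ for each other $C$. In the game on $(M,\bar u)$ and $(M,\bar v)$ she answers a move in a summand $C$ on the left by a move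 in $\sigma(C)$ on the right, and conversely, following the local strategy; at most $m$ moves are made in each local game. At the end, two points in one summand are handled by the local strategy. Two points in different summands on the left are matched with points in different summands on the right, and both pairs are distinct and nonadjacent. So Duplicator wins, and the claim follows from (EF2).

By the claim, the truth value of $\phi(\bar w)$ in $M$ is a function of the truth values of the finitely many $\chi_{I,\theta}(\bar w)$. Thus $\phi$ is a Boolean combination of them, and by Lemma~\ref{lem:boolean} it suffices to bound the ladders of each $\chi_{I,\theta}(\bar x;\bar y)$. If $I$ involves only variables from $\bar x$ or only variables from $\bar y$, there is no $2$-ladder. Otherwise let $(\bar a_i,\bar b_i)_{i\le d'}$ be a ladder for $\chi_{I,\theta}$, and let $\bar a_i^\circ$, $\bar b_j^\circ$ be the nonempty subtuples with indices in $I$. Since $\chi_{I,\theta}(\bar a_i,\bar b_{d'})$ holds for all $i$, all $\bar a_i^\circ$ lie in the summand $G_k$ of $\bar b_{d'}^\circ$. Since $\chi_{I,\theta}(\bar a_1,\bar b_j)$ holds for all $j$, all $\bar b_j^\circ$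 lie in $G_k$ too. Hence $\chi_{I,\theta}(\bar a_i,\bar b_j)$ holds exactly when $G_k\models\theta(\bar a^\circ_i,\bar b^\circ_j)$, and we have a $d'$-ladder for $\theta$ in $G_k$. Let $d,k_0$ be given by the hypothesis for $\theta$ with this partition. If $k\ge k_0$, then $d'<d$. If $k<k_0$, then $d'\le|G_k|^l$, because the $\bar a_i^\circ$ are pairwise distinct. So $d'$ is bounded.
\end{proof}

Each finite graph is stable for trivial reasons, so the content of the hypothesis is that $d$ does not depend on $k$. It cannot be dropped: if $G_k$ has vertices $a_1,\dots,a_k,b_1,\dots,b_k$ and edges $a_ib_j$ for $i\le j$, then $R(x;y)$ has ladders of every length in $\bigsqcup_kG_k$.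

\begin{example}[cliques and stars, concluded]\label{ex:symmetric}
Let $\theta(\bar w)$ have $l$ free variables. In $K_k$, two $l$-tuples that satisfy the same equations $w_i=w_j$ are conjugate under an automorphism. So in $K_k$ the formula $\theta$ agrees with a Boolean combination of these $l^2$ equations, none of which has a $2$-ladder, and $K_k\models\lambda_{\theta,D(l^2,2)}$ for every $k$. In $K_{1,k}$ add the $l$ relations ``$w_i$ is the center'' and use permutations of the leaves. By Lemma~\ref{lem:union}, both graphs of Example~\ref{ex:count} are stable.
\end{example}

This is the whole method at the exponents $2$ and $1$. For exponents in between, randomness supplies the edge counts, and a theorem on the first-order behavior of random graphs replaces the automorphisms.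

\section{Sparse random graphs and irrational exponents}\label{sec:random}

Let $G(N,p)$ be the random graph on $N$ vertices in which each pair is an edge independently with probability $p$. Take $p=N^{-\beta}$ with $0<\beta<1$. A set of $m\le N$ vertices spans on average at most $\frac12m^2N^{-\beta}\le\frac12m^{2-\beta}$ edges, with near equality for $m=N$. So the exponent to expect is $2-\beta$. The next lemma shows that the upper bound holds, up to a constant factor, for all vertex sets at once. In its proof $\mathrm e$ is Euler's number, and we use $\binom ab\le(\mathrm ea/b)^b$.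

\begin{lemma}\label{lem:edges}
Let $\beta\in(0,1)$ and $C\ge\max(3,2/\beta)$. With probability tending to $1$ as $N\to\infty$, the graph $G=G(N,N^{-\beta})$ satisfies
\begin{enumerate}
\item[(a)] $e(A)\le C|A|^{2-\beta}$ for all $A\subseteq V(G)$;
\item[(b)] $e(G)\ge\frac14N^{2-\beta}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Sets with at most one element span no edges. Fix $2\le m\le N$ and put $t=Cm^{2-\beta}\ge Cm$. If a set $A$ of size $m$ has $e(A)\ge t$, then some $\lceil t\rceil$ of its $\binom m2$ pairs are all edges. So for fixed $A$,
\[
\Pr[e(A)\ge t]\le\binom{\binom m2}{\lceil t\rceil}N^{-\beta\lceil t\rceil}\le\Big(\frac{\mathrm e\,m^2N^{-\beta}}{2t}\Big)^{\lceil t\rceil}=\rho^{\lceil t\rceil},\qquad\rho=\frac{\mathrm e}{2C}\Big(\frac mN\Big)^{\beta}.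
\]
Since $C\ge3$ we have $\rho<1$, and so $\rho^{\lceil t\rceil}\le\rho^{Cm}$. There are at most $(\mathrm eN/m)^m$ sets of size $m$. The probability that (a) fails for some set of size $m$ is therefore at most
\[
\Big[\frac{\mathrm eN}{m}\Big(\frac{\mathrm e}{2C}\Big)^{C}\Big(\frac mN\Big)^{\beta C}\Big]^m\le\Big[\mathrm e\Big(\frac{\mathrm e}{6}\Big)^3\frac mN\Big]^m\le\Big(\frac m{2N}\Big)^m .
\]
Here $\beta C\ge2$ is what absorbs the factor $N/m$ that counts the sets, $C\ge3$ gives $(\mathrm e/2C)^C\le(\mathrm e/6)^3$, and $\mathrm e^4/216<\frac12$. The terms with $m\le\sqrt N$ sum to at most $\sum_{m\ge2}(2\sqrt N)^{-m}$, and those with $m>\sqrt N$ to at most $\sum_{m>\sqrt N}2^{-m}$. Both sums tend to $0$.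

(b) The number $e(G)$ is binomial with mean $\mu=\frac12N(N-1)N^{-\beta}$ and variance at most $\mu$. For $N\ge4$ we have $\mu\ge\frac38N^{2-\beta}$, so $\frac14N^{2-\beta}\le\frac23\mu$. By Chebyshev's inequality, $\Pr[e(G)<\frac23\mu]\le\mu/(\mu/3)^2=9/\mu\to0$.
\end{proof}

For $\beta\in(0,1)$ let $T^\beta$ be the set of graph sentences $\sigma$ with $\Pr[G(N,N^{-\beta})\models\sigma]\to1$ as $N\to\infty$.

\begin{theorem}[Shelah--Spencer \cite{SS}, Baldwin--Shelah \cite{BS}]\label{thm:cited}
Let $\beta\in(0,1)$ be irrational. Then $T^\beta$ is complete \cite{SS} and stable \cite{BS}.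
\end{theorem}

Explicitly, for every partitioned graph formula $\theta$ there is $d$ such that $G(N,N^{-\beta})$ has no $d$-ladder for $\theta$ with probability tending to $1$.

\begin{remark}\label{rem:limit}
A model of $T^\beta$ does not itself prove Theorem~\ref{thm:irrational}. If $B$ is a finite graph with $|B|-\beta e(B)<0$, the expected number of copies of $B$ in $G(N,N^{-\beta})$ is at most $N^{|B|-\beta e(B)}\to0$, so $T^\beta$ says that $B$ does not occur. In a model $M$ of $T^\beta$ every finite $A$ thus has $e(A)\le|A|/\beta$, and $\operatorname{vc}^M(\eta)\le1$. The $N^{2-\beta}$ edges are seen only by sets whose size grows with $N$, and they disappear in the first-order limit. The disjoint union keeps the finite graphs, with their edge counts, and takes from the limit theory only the bounds on ladders.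
\end{remark}

We state the construction for a sequence of exponents, since Section~\ref{sec:rational} needs this.

\begin{proposition}\label{prop:main}
Let $\alpha,\alpha_1,\alpha_2,\ldots\in(0,1)$ with $\alpha_k\to\alpha$. Assume that
\begin{equation}\label{eq:uniform}
\text{for every partitioned graph formula $\theta$ there is $d(\theta)$ with $\lambda_{\theta,d(\theta)}\in T^{\alpha_k}$ for all $k$.}\tag{U}
\end{equation}
Then there is a countable stable graph $M$ with $\operatorname{vc}^M(\eta)=2-\alpha$.
\end{proposition}

\begin{proof}
Since $\alpha_k>0$ and $\alpha_k\to\alpha>0$, the number $C=\max(3,2/\inf_k\alpha_k)$ is finite. Let $\theta_1,\theta_2,\dots$ enumerate the partitioned graph formulas. For fixed $k$, each of the following finitely many properties holds in $G(N,N^{-\alpha_k})$ with probability tending to $1$: the sentences $\lambda_{\theta_i,d(\theta_i)}$ for $i\le k$, by \eqref{eq:uniform}, and properties (a), (b) of Lemma~\ref{lem:edges} with $\beta=\alpha_k$ and this $C$. So for all large $N$ some graph on $N$ vertices has all of them. Choose recursively $N_1<N_2<\cdots$ and such graphs $G_k$ on $N_k$ vertices, and let $M=\bigsqcup_kG_k$.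 We have $G_k\models\lambda_{\theta_i,d(\theta_i)}$ for all $k\ge i$, so $M$ is stable by Lemma~\ref{lem:union}.

Let $\varepsilon>0$ and choose $k_0$ with $|\alpha_k-\alpha|\le\varepsilon$ for $k\ge k_0$.

\emph{Lower bound.} For $k\ge k_0$, Lemma~\ref{lem:traces} with $A=V(G_k)$ and property (b) give $\pi^M_\eta(N_k)\ge\frac14N_k^{2-\alpha_k}\ge\frac14N_k^{2-\alpha-\varepsilon}$. This is a bound along the sequence $N_k\to\infty$ only, but it is enough to rule out $\pi^M_\eta(n)=O(n^r)$ for $r<2-\alpha-\varepsilon$.

\emph{Upper bound.} Put $\gamma=2-\alpha+\varepsilon>1$ and $K=\sum_{k<k_0}e(G_k)$. Let $|A|\le n$ and $A_k=A\cap V(G_k)$. No edge joins different summands, and $\sum_kt_k^\gamma\le(\sum_kt_k)^\gamma$ for $t_k\ge0$ because $\gamma\ge1$. With property (a) this gives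
\[
e(A)=\sum_ke(A_k)\le K+C\sum_{k\ge k_0}|A_k|^{2-\alpha_k}\le K+C\sum_{k\ge k_0}|A_k|^{\gamma}\le K+Cn^\gamma .
\]
By Lemma~\ref{lem:traces}, $\pi^M_\eta(n)\le K+Cn^\gamma+n+1=O(n^\gamma)$.

Thus $2-\alpha-\varepsilon\le\operatorname{vc}^M(\eta)\le2-\alpha+\varepsilon$ for every $\varepsilon>0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:irrational}]
Let $\alpha=2-r$, an irrational number in $(0,1)$, and let $\alpha_k=\alpha$ for all $k$. Condition \eqref{eq:uniform} says that $T^\alpha$ contains a ladder bound for every formula, which is Theorem~\ref{thm:cited}; this is the only place where irrationality is used. Proposition~\ref{prop:main} gives a countable stable graph $M$ with $\operatorname{vc}^M(\eta)=r$.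
\end{proof}

By Lemma~\ref{lem:nip} this $M$ is NIP, so the question of Section~\ref{sec:intro} has a positive answer.

\section{The gap $(0,1)$ and integer shifts}\label{sec:shift}

\begin{lemma}\label{lem:gap}
If $\mathcal F$ is an infinite family, then $\pi_{\mathcal F}(n)\ge n+1$ for all $n$. Hence $\operatorname{vc}(\mathcal F)\ge1$.
\end{lemma}

\begin{proof}
The empty subfamily gives one atom. Suppose that $n$ members of $\mathcal F$ generate an algebra with at least $n+1$ atoms. This algebra is finite, so some $S\in\mathcal F$ lies outside it. Then $S$ is not a union of atoms, so it splits some atom, and the $n+1$ sets give at least $n+2$ atoms.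
\end{proof}

To add an integer $d$ to a vc-density, we pass to $M^m\times M^d$ and let the given family act on the first factor and point conditions $z_i=a$ act on the new coordinates. A single formula has to define all these sets, and extra parameters $w,w_0,\dots,w_d$ serve as a switch.

\begin{lemma}\label{lem:shift}
Let $M$ be infinite, let $\psi(\bar x;\bar y)$ be a formula with $1\le s=\operatorname{vc}^M(\psi)<\infty$, and let $d\ge1$. Then there is a formula $\phi$ with $\operatorname{vc}^M(\phi)=s+d$.
\end{lemma}

\begin{proof}
Let $m=|\bar x|$, let $\psi_0$ be $\psi(\bar x;\bar y)$, and let $\psi_i$ be $z_i=y'$ for $1\le i\le d$. Put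
\[
\phi(\bar x,z_1,\dots,z_d;\ \bar y,y',w,w_0,\dots,w_d):=\bigvee_{i=0}^d\Big(w=w_i\wedge\bigwedge_{j<i}w\ne w_j\wedge\psi_i\Big).
\]
The least $i$ with $w=w_i$ selects $\psi_i$, every $i$ can be selected, and if there is no such $i$ the defined set is empty. So
\[
\mathcal F^M_\phi=\{S\times M^d:S\in\mathcal F^M_\psi\}\ \cup\ \bigcup_{i=1}^d\big\{M^m\times\{\bar z:z_i=a\}:a\in M\big\}\ \cup\ \{\emptyset\}.
\]
A finite subfamily is given by a finite $\mathcal S\subseteq\mathcal F^M_\psi$ and finite sets $A_1,\dots,A_d\subseteq M$ of values of $a$, and possibly $\emptyset$, which cuts nothing. Two points $(\bar x,\bar z)$ and $(\bar x',\bar z')$ lie in the same cell exactly when $\bar x,\bar x'$ lie in the same cell of $\mathcal S$ and, for each $i$, the elements $z_i,z_i'$ are equal or both outside $A_i$. As $M$ is infinite, the number of cells is the number of cells of $\mathcal S$ times $\prod_i(|A_i|+1)$. Therefore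
\[
\pi^M_\phi(n)\le\pi^M_\psi(n)\,(n+1)^d,\qquad\pi^M_\phi\big((d+1)n\big)\ge\pi^M_\psi(n)\,(n+1)^d .
\]
The first inequality gives $\operatorname{vc}^M(\phi)\le s+d$. If $\pi^M_\phi(n)=O(n^t)$, the second gives $\pi^M_\psi(n)=O(n^{t-d})$. Since $s\ge1$, the family $\mathcal F^M_\psi$ is infinite, so $t-d>0$ by Lemma~\ref{lem:gap}, and then $t-d\ge s$ by the definition of $s$. Hence $\operatorname{vc}^M(\phi)\ge s+d$.
\end{proof}

\section{Rational exponents}\label{sec:rational}

It remains to realize the rational numbers in $(1,2)$. Theorem~\ref{thm:cited} covers irrational exponents only, so we approximate a rational $\alpha$ by irrational $\alpha_k$ and apply Proposition~\ref{prop:main}. Each $T^{\alpha_k}$ is stable, but its ladder bound for a given $\theta$ might grow with $k$, and \eqref{eq:uniform} asks for one bound.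

\begin{proposition}\label{prop:uniform}
Let $\alpha=p/q\in(0,1)$ be rational, and let $\alpha_k\in(0,1)$ be irrational with $\alpha_k<\alpha$ and $\alpha_k\to\alpha$. Then \eqref{eq:uniform} holds.
\end{proposition}

If the bounds were not uniform, an ultraproduct $M^*$ of models of the theories $T^{\alpha_k}$ would have arbitrarily long $\theta$-ladders, and then uncountably many types over a countable set. We show that $M^*$ is governed by the function $|B|-\alpha e(B)$ and use the discreteness of its values to count types.

\subsection*{The function $\delta_\beta$ and the generic graph}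

For $\beta>0$ and a finite graph $B$ put $\delta_\beta(B)=|B|-\beta e(B)$, the exponent that appeared in Remark~\ref{rem:limit}. Let $B,B'$ be finite subsets of one graph. Counting edges gives $e(B\cup B')+e(B\cap B')=e(B)+e(B')+j$, where $j$ is the number of edges between $B\setminus B'$ and $B'\setminus B$. Hence $\delta_\beta$ is \emph{submodular}:
\begin{equation}\label{eq:submod}
\delta_\beta(B\cup B')+\delta_\beta(B\cap B')\le\delta_\beta(B)+\delta_\beta(B'),
\end{equation}
with equality if and only if there is no edge between $B\setminus B'$ and $B'\setminus B$.

For a finite subset $A$ of a finite or infinite graph $B$, write $A\le_\beta B$ if $\delta_\beta(B')\ge\delta_\beta(A)$ for all finite $B'$ with $A\subseteq B'\subseteq B$. In $G(N,N^{-\beta})$ the expected number of ways to extend a given copy of $A$ to a copy of $B'$ is at most $N^{\delta_\beta(B')-\delta_\beta(A)}$, so $A\le_\beta B$ says that this count does not exclude any partial extension of $A$ inside $B$. Let $K_\beta$ be the class of finite graphs $B$ all of whose subsets have $\delta_\beta\ge0$. An \emph{embedding} is an isomorphism onto an induced subgraph, and it is \emph{over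 $A$} if it fixes $A$ pointwise.

\begin{theorem}[Baldwin--Shelah \cite{BS}]\label{thm:generic}
Let $\beta\in(0,1)$ be irrational. Then $T^\beta$ is the theory of the $(K_\beta,\le_\beta)$-generic graph $M_\beta$, the countable graph such that
\begin{enumerate}
\item[(G1)] every finite subset of $M_\beta$ lies in $K_\beta$;
\item[(G2)] every finite subset of $M_\beta$ is contained in a finite $B\le_\beta M_\beta$;
\item[(G3)] if $A\le_\beta M_\beta$ is finite and $A\le_\beta B\in K_\beta$, there is an embedding $g\colon B\to M_\beta$ over $A$ with $g(B)\le_\beta M_\beta$.
\end{enumerate}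
\end{theorem}

\subsection*{The ultraproduct}

Let $\alpha=p/q$ and $(\alpha_k)$ be as in Proposition~\ref{prop:uniform}. Write $M_k=M_{\alpha_k}$, $\delta_k=\delta_{\alpha_k}$, ${\le_k}={\le_{\alpha_k}}$ and $\delta=\delta_\alpha$. The function $\delta$ takes values in $\frac1q\mathbb Z$.

Let $U$ be a nonprincipal ultrafilter on $\mathbb N$; it contains all cofinite sets, and its members are infinite. ``For almost all $k$'' means for a set of $k$ in $U$. The ultraproduct $M^*=\prod_UM_k$ consists of sequences $(a_k)$ with $a_k\in M_k$, identified when they agree for almost all $k$. We use two properties.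
\begin{enumerate}
\item[(UP1)] (\L o\'s's theorem) $M^*\models\psi(\bar a)$ if and only if $M_k\models\psi(\bar a_k)$ for almost all $k$.
\item[(UP2)] ($\aleph_1$-saturation) Let $\sigma_1,\sigma_2,\dots$ be formulas with parameters in $M^*$, in finitely or countably many variables. If $\sigma_1\wedge\dots\wedge\sigma_n$ is satisfiable in $M^*$ for each $n$, then one assignment in $M^*$ satisfies all $\sigma_n$.
\end{enumerate}
For (UP2), let $n(k)$ be the largest $n\le k$ such that $\sigma_1\wedge\dots\wedge\sigma_n$ is satisfiable in $M_k$, with the $k$-th coordinates as parameters, and choose a satisfying assignment in $M_k$. For each $n$, (UP1) gives $n(k)\ge n$ for almost all $k$, so the resulting assignment in $M^*$ satisfies $\sigma_n$.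

For a finite set $A\subset M^*$, fix representatives of its elements and let $A_k\subset M_k$ be the set of $k$-th coordinates. By (UP1), the map $a\mapsto a_k$ is an isomorphism $A\to A_k$ for almost all $k$. A substructure $N\subseteq M^*$ is \emph{elementary}, written $N\prec M^*$, if formulas with parameters in $N$ have the same truth value in $N$ and in $M^*$; by the L\"owenheim--Skolem theorem every countable subset of $M^*$ lies in a countable $N\prec M^*$. The \emph{type} $\operatorname{tp}(\bar c/P)$ of a tuple $\bar c$ over a set $P\subseteq M^*$ is the set of formulas with parameters in $P$ that $\bar c$ satisfies in $M^*$.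

Call a set $A\subset M^*$ \emph{strong} if it is finite and $A\le_\alpha M^*$.

\begin{lemma}\label{lem:nonneg}
Every finite $B\subset M^*$ has $\delta(B)\ge0$. In particular $\emptyset$ is strong.
\end{lemma}

\begin{proof}
For almost all $k$, and so for infinitely many $k$, $B\cong B_k\subset M_k$, and $|B|-\alpha_ke(B)\ge0$ by (G1). Let $k\to\infty$ along these values.
\end{proof}

\subsection*{Closures}

Let $A\subset M^*$ be finite. On finite supersets of $A$ the function $\delta$ takes values in $\frac1q\mathbb Z_{\ge0}$, so it attains a minimum; this is the first use of the rationality of $\alpha$. Call a finite superset of $A$ with minimal $\delta$ a \emph{minimizer over $A$}.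

\begin{lemma}\label{lem:closure}
Let $A\subset M^*$ be finite.
\begin{enumerate}
\item[(a)] Every minimizer over $A$ is strong.
\item[(b)] There is a minimizer $\operatorname{cl}(A)$ over $A$ that is contained in all others.
\item[(c)] $\operatorname{cl}(A)$ is contained in every strong superset of $A$.
\item[(d)] If $A\subseteq N\prec M^*$, then $\operatorname{cl}(A)\subseteq N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A finite superset of a minimizer is a superset of $A$, so its $\delta$-value is not smaller.

(b) Let $\mu$ be the minimum. If $B,B'$ are minimizers, \eqref{eq:submod} gives $\delta(B\cap B')\le2\mu-\delta(B\cup B')\le\mu$, so $B\cap B'$ is a minimizer. A minimizer of least cardinality is therefore contained in all others.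

(c) Let $B\supseteq A$ be strong. Then $\delta(\operatorname{cl}(A)\cup B)\ge\delta(B)$, and \eqref{eq:submod} gives
\[
\delta(\operatorname{cl}(A)\cap B)\le\delta(\operatorname{cl}(A))+\delta(B)-\delta(\operatorname{cl}(A)\cup B)\le\mu .
\]
So $\operatorname{cl}(A)\cap B$ is a minimizer, and it contains $\operatorname{cl}(A)$ by (b).

(d) Let $n=|\operatorname{cl}(A)|$. The statement that $A$ has an $n$-element superset with exactly $e(\operatorname{cl}(A))$ edges is first-order with parameters in $A$. It holds in $M^*$, so it has a witness $D\subseteq N$. Then $\delta(D)=\mu$, so $D\supseteq\operatorname{cl}(A)$ by (b), and $D=\operatorname{cl}(A)$ because both sets have $n$ elements.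
\end{proof}

\subsection*{Strong extensions}

The next lemma transfers (G3) from the graphs $M_k$ and the exponents $\alpha_k$ to $M^*$ and $\alpha$. There are two obstacles. A strong set $A$ need not have $A_k\le_kM_k$, since (UP1) transfers only what concerns supersets of bounded size; we therefore enlarge $A_k$ by (G2) and attach $B$ freely to the larger set. Also, (G3) returns inequalities for $\delta_k$, while we need them for $\delta$; on sets of bounded size the two functions differ by less than $1/q$, and we round.

\begin{lemma}\label{lem:extension}
Let $A\subset M^*$ be strong and let $B$ be a finite graph with $A\le_\alpha B$. Then there is an embedding $g\colon B\to M^*$ over $A$ with $g(B)$ strong.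
\end{lemma}

\begin{proof}
For $s\ge|B|$ let $\sigma_s$ be the formula, in variables $x_b$ ($b\in B\setminus A$) and with parameters from $A$, which says: the map $g$ that fixes $A$ and sends $b$ to $x_b$ is an embedding of $B$, and every $D\supseteq g(B)$ with $|D|\le s$ has $\delta(D)\ge\delta(B)$. This is first-order, because it quantifies over at most $s$ elements and $\delta(D)$ is determined by the equalities and edges among them. A common solution of all $\sigma_s$ proves the lemma. Since $\sigma_{s+1}$ implies $\sigma_s$, by (UP2) and (UP1) it suffices to fix $s$ and to solve $\sigma_s$ in $M_k$, with parameters $A_k$, for almost all $k$.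

For almost all $k$ the following hold: $A_k\cong A$;
\begin{equation}\label{eq:sstrong}
\delta(A_k\cup Y)\ge\delta(A_k)\quad\text{for all }Y\subset M_k\text{ with }|Y|\le s,
\end{equation}
by (UP1), since this is a first-order property that $A$ has in $M^*$; and $(\alpha-\alpha_k)s^2<1/q$, since $\alpha_k\to\alpha$. Fix such a $k$ and identify $A$ with $A_k$. By (G2) there is a finite $\bar A\supseteq A$ with $\bar A\le_kM_k$. Arrange that $\bar A\cap B=A$, and let $F$ be the \emph{free amalgam} of $\bar A$ and $B$ over $A$: the graph on $\bar A\cup B$ whose edges are those of $\bar A$ and those of $B$. We check the hypotheses of (G3) for $\bar A\subseteq F$.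

\emph{$A\le_kB$.} Let $A\subseteq B'\subseteq B$, $v=|B'\setminus A|$ and $j=e(B')-e(A)\ge0$. Then $\delta_k(B')-\delta_k(A)=v-\alpha_kj\ge v-\alpha j\ge0$. This is where $\alpha_k<\alpha$ is used.

\emph{$\bar A\le_kF$.} A set between $\bar A$ and $F$ has the form $\bar A\cup X$ with $X\subseteq B\setminus A$. No edge joins $X$ to $\bar A\setminus A$, so $\delta_k(\bar A\cup X)-\delta_k(\bar A)=\delta_k(A\cup X)-\delta_k(A)\ge0$.

\emph{$F\in K_{\alpha_k}$.} For $S\subseteq F$, \eqref{eq:submod} gives $\delta_k(S)\ge\delta_k(S\cap\bar A)+\big(\delta_k(S\cup\bar A)-\delta_k(\bar A)\big)$. The first term is nonnegative by (G1) and the second by $\bar A\le_kF$.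

By (G3) there is an embedding $g\colon F\to M_k$ over $\bar A$ with $g(F)\le_kM_k$. We show that its restriction to $B$ solves $\sigma_s$. Let $g(B)\subseteq D\subset M_k$ with $|D|\le s$, and put $D_0=D\cap g(F)$. We compare $D$ with $D_0$ and then $D_0$ with $g(B)$. By \eqref{eq:submod} and $g(F)\le_kM_k$,
\[
\delta_k(D)-\delta_k(D_0)\ge\delta_k(D\cup g(F))-\delta_k(g(F))\ge0 .
\]
Since $0\le e(D)-e(D_0)\le s^2/2$,
\[
\delta(D)-\delta(D_0)=\delta_k(D)-\delta_k(D_0)-(\alpha-\alpha_k)\big(e(D)-e(D_0)\big)\ge-(\alpha-\alpha_k)\frac{s^2}2>-\frac1q .
\]
The left side lies in $\frac1q\mathbb Z$, so $\delta(D)\ge\delta(D_0)$. Next, $D_0=g(B)\cup Y$ with $Y\subseteq\bar A\setminus A$ and $|Y|\le s$, and no edge joins $Y$ to $g(B)\setminus A$. Hence $\delta(D_0)-\delta(g(B))=\delta(A\cup Y)-\delta(A)\ge0$ by \eqref{eq:sstrong}. Together, $\delta(D)\ge\delta(g(B))=\delta(B)$.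
\end{proof}

\begin{example}\label{ex:k5}
Let $\alpha=\frac12$. The complete graphs $K_1,\dots,K_5$ have $\delta$-values $1,\frac32,\frac32,1,0$. So $\emptyset\le_\alpha K_5$, and Lemma~\ref{lem:extension} gives a copy of $K_5$ in $M^*$. For a vertex $v$ of this copy, $K_5$ is a minimizer over $\{v\}$ by Lemma~\ref{lem:nonneg}, and no proper subset containing $v$ is, so $\operatorname{cl}(\{v\})=K_5$. If we approximated $\frac12$ from above, then $\delta_k(K_5)=5-10\alpha_k<0$, no $M_k$ would contain $K_5$, and Lemma~\ref{lem:extension} would fail for $A=\emptyset$, $B=K_5$.
\end{example}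

\begin{lemma}\label{lem:elementary}
Let $f\colon A\to A'$ be an isomorphism between strong subsets of $M^*$. Then $M^*\models\psi(\bar a)$ if and only if $M^*\models\psi(f(\bar a))$, for every formula $\psi$ and every tuple $\bar a$ from $A$.
\end{lemma}

\begin{proof}
First, for every $c\in M^*$ the map $f$ extends to an isomorphism between strong sets with $c$ in its domain. Indeed, $B=\operatorname{cl}(A\cup\{c\})$ is strong, and $A\le_\alpha B$ because $A$ is strong. Extend $f$ to an isomorphism of $B$ onto an abstract graph $B'\supseteq A'$. Then $A'\le_\alpha B'$, and Lemma~\ref{lem:extension} embeds $B'$ over $A'$ onto a strong set. Now use induction on $\psi$, for all such $f$ at once. Atomic formulas and connectives are immediate. If $M^*\models\exists z\,\psi(\bar a,z)$ with witness $c$, extend $f$ to $f'$ defined at $c$; by induction $f'(c)$ is a witness for $\exists z\,\psi(f(\bar a),z)$. The converse follows by applying this to $f^{-1}$.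
\end{proof}

\subsection*{Counting types}

By Lemma~\ref{lem:elementary}, the type of $\bar c$ over a strong set $A'$ is determined by the graph $\operatorname{cl}(A'\bar c)$, where $A'\bar c$ is $A'$ together with the entries of $\bar c$. To describe the type over an infinite $N$ by finite data, we need these graphs to follow one pattern as $A'$ exhausts $N$. The quantity $\delta(\operatorname{cl}(A'\bar c))-\delta(A')$ measures the freedom of $\bar c$ over $A'$. It has a minimum, again by discreteness, and beyond a base set where the minimum is attained the closure of $\bar c$ is attached freely to the rest of $N$.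

\begin{lemma}\label{lem:types}
Let $N\prec M^*$ be countable. Then the finite tuples $\bar c$ from $M^*$ have only countably many types over $N$.
\end{lemma}

\begin{proof}
Fix $\bar c$. For strong $A\subset N$ put $d(A)=\delta(\operatorname{cl}(A\bar c))-\delta(A)$, which lies in $\frac1q\mathbb Z_{\ge0}$ because $A$ is strong. Since $\emptyset$ is strong, there is a strong $A_0\subset N$ that minimizes $d$. Put $B=\operatorname{cl}(A_0\bar c)$ and $A=B\cap N\supseteq A_0$.

\emph{The set $A$ is strong and minimizes $d$, with $d(A)=\delta(B)-\delta(A)$.} By Lemma~\ref{lem:closure}(c),(d), $\operatorname{cl}(A)\subseteq B\cap N=A$, so $A=\operatorname{cl}(A)$ is strong. The strong set $\operatorname{cl}(A\bar c)$ contains $A_0\bar c$, and the strong set $B$ contains $A\bar c$, so $\operatorname{cl}(A\bar c)=B$ by Lemma~\ref{lem:closure}(c) applied twice. Finally $\delta(A)\ge\delta(A_0)$ because $A_0$ is strong, so $d(A)=\delta(B)-\delta(A)\le d(A_0)$.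

\emph{If $A\subseteq A'\subset N$ and $A'$ is strong, then $B\cap A'=A$, no edge joins $B\setminus A$ to $A'\setminus A$, and $B\cup A'$ is strong.} The first statement holds because $A\subseteq B\cap A'\subseteq B\cap N$. Using $d(A')\ge d(A)$, then \eqref{eq:submod}, then $B\cup A'\supseteq A'\bar c$, we get
\[
\delta(\operatorname{cl}(A'\bar c))\ge\delta(A')+\delta(B)-\delta(A)\ge\delta(B\cup A')\ge\delta(\operatorname{cl}(A'\bar c)).
\]
So equality holds throughout. Equality in \eqref{eq:submod} excludes edges between $B\setminus A$ and $A'\setminus A$, and the last equality says that $B\cup A'$ is a minimizer over $A'\bar c$, hence strong.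

Choose such a pair $(A,B)$ for each tuple $\bar c$, and attach to $\bar c$ the finite set $A\subset N$ and the isomorphism type of $(B,\bar c)$ over $A$. There are countably many possibilities for these data. Suppose $\bar c$ and $\bar c'$ have the same data: the same $A$, and an isomorphism $h\colon B\to B'$ over $A$ with $h(\bar c)=\bar c'$. Let $P\subset N$ be finite and put $A'=\operatorname{cl}(A\cup P)$, a strong subset of $N$ by Lemma~\ref{lem:closure}(d). By the previous step, applied to $\bar c$ and to $\bar c'$, the map $h\cup\mathrm{id}_{A'}$ is a well-defined bijection $B\cup A'\to B'\cup A'$, it preserves edges and non-edges, and both sets are strong. By Lemma~\ref{lem:elementary}, $\operatorname{tp}(\bar c/P)=\operatorname{tp}(\bar c'/P)$. As $P$ was arbitrary, $\operatorname{tp}(\bar c/N)=\operatorname{tp}(\bar c'/N)$.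
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:uniform}]
Fix $\theta(\bar x;\bar y)$ and let $\ell_k$ be the largest length of a $\theta$-ladder in $M_k$, which is finite by Theorems~\ref{thm:cited} and~\ref{thm:generic}. If $L=\sup_k\ell_k<\infty$, then $\lambda_{\theta,L+1}\in\operatorname{Th}(M_k)=T^{\alpha_k}$ for all $k$, as required. Suppose $\sup_k\ell_k=\infty$. Since each $\ell_k$ is finite, we can pass to a subsequence, which satisfies the same hypotheses, and assume $\ell_k\ge k$. Form $M^*$ for this sequence. By (UP1), $\theta$ has a $d$-ladder in $M^*$ for every $d$.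

The conditions $\theta(\bar x_u,\bar y_v)$ for $u\le v$ and $\neg\theta(\bar x_u,\bar y_v)$ for $u>v$, where $u,v\in\mathbb Q$, form a countable set, and any finitely many of them are satisfied by a finite ladder. By (UP2) there are $\bar a_u,\bar b_u$ in $M^*$ ($u\in\mathbb Q$) with $\theta(\bar a_u,\bar b_v)\iff u\le v$. For an irrational real $t$ consider
\[
\Sigma_t=\{\theta(\bar x,\bar b_v):v>t\}\cup\{\neg\theta(\bar x,\bar b_v):v<t\}.
\]
A finite part of $\Sigma_t$ involves finitely many rationals $v$ and is satisfied by $\bar a_u$ for any rational $u$ that is closer to $t$ than all of them. By (UP2), some $\bar c_t$ in $M^*$ satisfies $\Sigma_t$. If $t<t'$, pick a rational $v$ between them; then $\theta(\bar c_t,\bar b_v)$ holds and $\theta(\bar c_{t'},\bar b_v)$ fails. So the tuples $\bar c_t$ have $2^{\aleph_0}$ distinct types over any countable $N\prec M^*$ that contains all $\bar b_v$. This contradicts Lemma~\ref{lem:types}.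
\end{proof}

\section{The spectrum}\label{sec:spectrum}

\begin{proof}[Proof of Theorem~\ref{thm:spectrum}]
Let $M$ be NIP and $\phi$ a formula. Then $\operatorname{vc}^M(\phi)<\infty$. It is $0$ if $\mathcal F^M_\phi$ is finite and at least $1$ otherwise, by Lemma~\ref{lem:gap}. So all values lie in $\{0\}\cup[1,\infty)$.

Conversely, we realize each $r\in\{0\}\cup[1,\infty)$ in an infinite stable structure, which is NIP by Lemma~\ref{lem:nip}. For $r=0$ and $r=1$ use the formulas $x=x\wedge y=y$ and $y=x$ of Example~\ref{ex:integers} in any infinite stable structure, such as a graph from Example~\ref{ex:symmetric}. Irrational $r\in(1,2)$ are given by Theorem~\ref{thm:irrational}. For rational $r\in(1,2)$ put $\alpha=2-r$, choose irrational $\alpha_k\in(0,\alpha)$ with $\alpha_k\to\alpha$, and apply Propositions~\ref{prop:uniform} and~\ref{prop:main}. For $r\ge2$ write $r=s+d$ with $s\in[1,2)$ and an integer $d\ge1$, realize $s$ in an infinite stable structure $M$ as above, and apply Lemma~\ref{lem:shift}, which gives a formula of vc-density $r$ in the same $M$.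
\end{proof}

\begin{thebibliography}{9}

\bibitem{BS}
J.~Baldwin and S.~Shelah, \emph{Randomness and semigenericity}, Trans. Amer. Math. Soc. \textbf{349} (1997).

\bibitem{SS}
S.~Shelah and J.~Spencer, \emph{Zero-one laws for sparse random graphs}, J. Amer. Math. Soc. \textbf{1} (1988).

\bibitem{VC}
\emph{VC-Density In Model Theoretic Structures}, \texttt{https://github.com/antonbobkov/Research}.

\end{thebibliography}
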